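
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{problem}{Problem}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Extremal graphs with apex vertices need not describe\\ typical $L$-free graphs}


\begin{abstract}
Let $L$ be a fixed triangle-free graph with chromatic number $p+1$. Suppose that the extremal graph for $L$ is the join of $K_{s-1}$ with a $p$-partite Tur\'an graph, and that placing $s$ independent edges into one class of a large complete $p$-partite graph creates $L$. Is it true that almost every $L$-free graph becomes $p$-colorable after the deletion of $s-1$ vertices? We show that the answer is no. The Petersen graph, with $p=2$ and $s=3$, is a counterexample, and there are triangle-free counterexamples for all $p,s\ge 2$; for $p=1$ or $s=1$ the answer is yes. For each individual $L$ with $p\ge2$ we give a finite criterion that decides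 whether almost all or almost none of the $L$-free graphs have the property, and we determine the logarithm of the number of $L$-free graphs up to an error $o(n)$.
\end{abstract}

\section{The question and the answer}

\subsection{The question}

Throughout, $L$ is a fixed graph with at least one edge, $p=\chi(L)-1$, and $s\ge1$ is an integer. Graphs are labeled, with vertex set $[n]$ when they have $n$ vertices, and $L\subseteq G$ means that $G$ contains a not necessarily induced copy of $L$. An \emph{extremal graph} for $L$ is an $L$-free graph on $n$ vertices with the maximum number $\mathrm{ex}(n,L)$ of edges. ``Almost all $L$-free graphs'' means all but an $o(1)$-fraction of the $L$-free graphs on $[n]$ as $n\to\infty$, and ``almost no $L$-free graph'' means only an $o(1)$-fraction of them.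

Let $T_{n,p}$ be the $p$-partite Tur\'an graph on $n$ vertices and $K_p(t,\dots,t)$ the complete $p$-partite graph with $t$ vertices in each class. Both are $L$-free, since $\chi(L)>p$. How can one add edges to $T_{n,p}$ without creating $L$? The \emph{decomposition family} $\mathcal M(L)$ records the obstructions: a graph $M$ belongs to $\mathcal M(L)$ if there is a $t=t(L)$ such that placing a copy of $M$ into one class of $K_p(t,\dots,t)$ produces a graph that contains $L$. Let $M_{2s}$ be the graph on $2s$ vertices consisting of $s$ independent edges. If $M_{2s}\in\mathcal M(L)$, one says that $\mathcal M(L)$ contains $s$ independent edges. Then one cannot put $s$ independent edges into a class of $T_{n,p}$ when $n$ is large. The edges that can still be added inside a class are covered by few vertices, so the economical way to add edges is to make a few vertices adjacent to everything. This leads to the graph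
\[
H(n,p,s)=K_{s-1}\otimes T_{n-s+1,p},
\]
where $A\otimes B$ denotes the graph obtained from vertex-disjoint copies of $A$ and $B$ by joining every vertex of $A$ to every vertex of $B$.

The corresponding property of general graphs is this: a graph on $[n]$ has property $\mathcal A(n,p,s)$ if one can delete $s-1$ of its vertices so that the remaining graph has a proper $p$-coloring. We write $\mathcal A(n,p,s)$ also for the set of these graphs. Thus $\mathcal A(n,p,s)$ consists of all subgraphs of the graphs $K_{s-1}\otimes T$, where $T$ is a complete $p$-partite graph on $n-s+1$ vertices with arbitrary class sizes. The following question was posed in \cite{octa}.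

\begin{problem}
Let $L$ be fixed, $K_3\nsubseteq L$. Suppose that $\mathcal M(L)$ contains $s$ independent edges and that $H(n,p,s)$ is an extremal graph for $L$ for all sufficiently large $n$. Is it true that almost all $L$-free graphs are in $\mathcal A(n,p,s)$?
\end{problem}

A positive answer is the natural guess. All subgraphs of an extremal graph are $L$-free, which gives $2^{\mathrm{ex}(n,L)}$ graphs at once, and $\mathcal A(n,p,s)$ is the obvious family containing all subgraphs of all copies of the extremal graph. For $s=1$ the property just says that the graph is $p$-colorable, and there the guess is right (Theorem~\ref{thm:ps}(i)). In general it is wrong.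

\begin{theorem}\label{thm:petersen}
Let $P$ be the Petersen graph. Then $K_3\nsubseteq P$, $\chi(P)-1=2$, $M_6\in\mathcal M(P)$, and $H(n,2,3)$ is extremal for $P$ for all large $n$. But for large $n$
\[
|\mathcal A(n,2,3)|\le 2^{-0.08n}\cdot\#\{P\text{-free graphs on }[n]\}.
\]
So almost no $P$-free graph is in $\mathcal A(n,2,3)$.
\end{theorem}

\subsection{Why the guess fails: nine is more than eight}\label{sec:nine}

The reason is already visible for $p=2$, $s=2$. Compare two ways to build graphs from a bipartite graph with balanced classes.
\begin{itemize}
\item[(A)] Take one vertex out of the bipartite graph and let its neighborhood be arbitrary. We give up about $n/2$ free pairs, and the vertex has $2^{n-1}$ possible neighborhoods. On the logarithmic scale (base $2$) the gain is about $n-\frac n2=\frac n2$.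
\item[(B)] Take \emph{two} vertices out, and require that they are non-adjacent and \emph{have no common neighbor}. We give up about $n$ pairs. Every remaining vertex is joined to the first, to the second, or to neither, so there are $3^{n-2}$ choices. The gain is about $(\log_2 3-1)\,n$.
\end{itemize}
Construction (B) wins over (A) because $\log_23>\frac32$, that is, because $9>8$. The extremal problem does not see this. In (B) the two vertices have at most $n-2$ edges together, about as many as were given up, so the number of edges hardly grows, while in (A) it can grow by about $n/2$. \emph{The extremal problem maximizes the number of edges; the counting problem maximizes entropy.}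

It remains to find $L$ for which graphs as in (B) are $L$-free. It suffices that any two non-adjacent vertices of $L$ have a common neighbor: then a copy of $L$ in such a graph can use only one of the two special vertices, so $L$ would become bipartite after the deletion of at most one vertex. This is impossible, since then $L$ would be contained in $H(n,2,2)$ for large $n$. The Petersen graph has this property of non-adjacent pairs. For it $s=3$, and we shall add one more vertex with arbitrary neighborhood. Section~\ref{sec:petersen} gives the short complete proof of Theorem~\ref{thm:petersen}; it answers the Problem.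

\subsection{Further results}

The first result locates the pairs $(p,s)$ for which triangle-free counterexamples exist.

\begin{theorem}\label{thm:ps}
\begin{itemize}
\item[(i)] If $p=1$ or $s=1$, then for every $L$ satisfying the hypotheses of the Problem almost all $L$-free graphs are in $\mathcal A(n,p,s)$.
\item[(ii)] For every $p\ge2$ and $s\ge2$ there is a triangle-free $L$ satisfying the hypotheses such that almost no $L$-free graph is in $\mathcal A(n,p,s)$.
\end{itemize}
\end{theorem}

The second is a zero--one law for individual $L$, Theorem~\ref{thm:criterion}. The comparison of (A) and (B) is made into a finite optimization problem. A \emph{pattern} consists of a finite set $W$ of exceptional vertices with a graph on it and, for each of the $p$ classes, a list of the allowed neighborhoods in $W$; its \emph{weight} is the logarithmic gain, normalized so that $\mathcal A(n,p,s)$ has weight $s-1$. Almost all or almost none of the $L$-free graphs are in $\mathcal A(n,p,s)$, depending on whether a competing $L$-free pattern reaches weight $s-1$. The definitions and the theorem are in Section~\ref{sec:patterns}.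

The lower bounds (Sections~\ref{sec:lower} and~\ref{sec:constr}) are elementary; together with Simonovits' theorem (Theorem~\ref{thm:sim}) they prove Theorem~\ref{thm:ps}(ii). The upper bounds (Sections~\ref{sec:upper} and~\ref{sec:a}) use the container theorem and stability. The assumption $K_3\nsubseteq L$ is not used in any of the general results; our counterexamples satisfy it.

\subsection{The hypotheses in a usable form}

We say that $L$ satisfies $(\mathrm H_{p,s})$ if
\begin{itemize}
\item[(H1)] $\chi(L)=p+1$;
\item[(H2)] $M_{2s}\in\mathcal M(L)$;
\item[(H3)] $\chi(L-U)\ge p+1$ for all $U\subseteq V(L)$ with $|U|\le s-1$.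
\end{itemize}

\begin{theorem}[Simonovits \cite{simonovits}]\label{thm:sim}
Let $\chi(L)=p+1$. Suppose that omitting any $s-1$ vertices of $L$ leaves chromatic number at least $p+1$, and that $L$ has a $(p+1)$-coloring in which the first two colors span $s$ independent edges plus possibly isolated vertices. Then for $n>n_0(L)$, $H(n,p,s)$ is the unique extremal graph for $L$.
\end{theorem}

\begin{lemma}\label{lem:hyp}
Let $\chi(L)=p+1$. Then $M_{2s}\in\mathcal M(L)$ and $H(n,p,s)$ is extremal for $L$ for all large $n$ if and only if $(\mathrm H_{p,s})$ holds. Under $(\mathrm H_{p,s})$ every graph in $\mathcal A(n,p,s)$ is $L$-free.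
\end{lemma}

\begin{proof}
If (H3) fails, then $\chi(L-U)\le p$ for some $|U|\le s-1$. Mapping $U$ into $K_{s-1}$ and $L-U$ into the Tur\'an graph shows $L\subseteq H(n,p,s)$ for large $n$, so $H(n,p,s)$ is not extremal.

Conversely, assume $(\mathrm H_{p,s})$. By (H2), $L$ embeds in $K_p(t,\dots,t)$ with $M_{2s}$ placed in one class. Split that class into two independent sets that separate the ends of each matching edge. This gives a $(p+1)$-coloring of $L$ whose first two colors span at most $s$ independent edges plus isolated vertices. If there were fewer than $s$ such edges, deleting one end of each would make $L$ $p$-colorable, contrary to (H3). So there are exactly $s$, and Theorem~\ref{thm:sim} applies.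

Finally, if $G\in\mathcal A(n,p,s)$ contained $L$, then deleting at most $s-1$ vertices of this copy would make it $p$-colorable, contrary to (H3).
\end{proof}

We use (H2) in the following form.

\begin{lemma}\label{lem:match}
Assume \textup{(H1)}, \textup{(H2)} and put $\ell=|V(L)|$. Let $G$ be a graph, let $Y\subseteq V(G)$ be the set of the $2s$ ends of $s$ independent edges of $G$, and let $A_1,\dots,A_p$ be disjoint sets of at least $\ell$ vertices, disjoint from $Y$, with $A_a$ and $A_b$ completely joined for $a\ne b$. If for some $i$ the set $Y$ is completely joined to every $A_j$, $j\ne i$, then $L\subseteq G$.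
\end{lemma}

\begin{proof}
On the classes $Y\cup A_i$ and $A_j$ $(j\ne i)$, the graph $G$ contains the complete $p$-partite graph with $M_{2s}$ placed on $Y$ in the first class. An embedding of $L$ into $K_p(t,\dots,t)$ with $M_{2s}$ placed in a class uses at most $\ell$ vertices of each class outside the matching, so $\ell$ vertices in each $A_a$ are enough.
\end{proof}

\subsection{Conventions}

We write $\log=\log_2$, $\ell=|V(L)|$, $t(n,p)=e(T_{n,p})$, and $f_n(L)$ for the number of $L$-free graphs on $[n]$. Let $h(x)=-x\log x-(1-x)\log(1-x)$. For an integer $N_0\ge0$, a real $N\ge N_0$ and $0<x\le\frac12$,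
\begin{equation}\label{eq:entropy}
\sum_{q\le xN}\binom{N_0}{q}\le 2^{h(x)N};
\end{equation}
indeed, with $z=x/(1-x)\le1$ the sum is at most $z^{-xN}(1+z)^{N_0}\le z^{-xN}(1+z)^{N}=2^{h(x)N}$. For integers $m_1,\dots,m_p$ with sum $m$,
\begin{equation}\label{eq:turan}
\sum_{i<j}m_im_j=\Big(1-\frac1p\Big)\frac{m^2}2-\frac12\sum_i\Big(m_i-\frac mp\Big)^2,\qquad t(m,p)=\Big(1-\frac1p\Big)\frac{m^2}2-O(1),
\end{equation}
because $2\sum_{i<j}m_im_j=m^2-\sum m_i^2$ and $\sum m_i^2=\frac{m^2}p+\sum(m_i-\frac mp)^2$. Consequently, for $0\le y\le n$,
\begin{equation}\label{eq:turandiff}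
t(n-y,p)\le t(n,p)-\Big(1-\frac1p\Big)ny+\frac{y^2}2+O(1),
\end{equation}
and for fixed $y$ we have $t(n-y,p)=t(n,p)-(1-\frac1p)ny+O(1)$.

\section{The Petersen graph}\label{sec:petersen}

\begin{proof}[Proof of Theorem~\ref{thm:petersen}]
The vertices of $P$ are the $2$-subsets of $\{1,\dots,5\}$, two of them adjacent if and only if they are disjoint.

\medskip\noindent
(1) \emph{$P$ is triangle-free, and any two non-adjacent vertices have a common neighbor.} There are no three pairwise disjoint pairs in a $5$-set. Two distinct non-adjacent vertices are pairs $ab,ac$, and $\{1,\dots,5\}\setminus\{a,b,c\}$ is adjacent to both.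

\medskip\noindent
(2) \emph{$P-U$ is not bipartite if $|U|\le 2$.} An independent set of $P$ is a family of pairwise intersecting pairs. So it is contained in a star $\{ab:b\ne a\}$, which has $4$ members, or it is a triangle $\{ab,ac,bc\}$, with $3$ members. Two different stars share a vertex of $P$, so two subsets of stars cover at most $7$ vertices; if a triangle is used, the two sets cover at most $3+4=7$ vertices. Hence a bipartite induced subgraph of $P$ has at most $7$ of the $10$ vertices.

\medskip\noindent
(3) \emph{$\chi(P)=3$ and $M_6\in\mathcal M(P)$.} The set $\{12,13,14,15\}$ is independent. The other six vertices span exactly the three independent edges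
\[
23\text{--}45,\qquad 24\text{--}35,\qquad 25\text{--}34 .
\]
Splitting these edges gives a $3$-coloring, and $P$ is not bipartite by (2). So $p=2$, and $P$ is contained in $K_2(t,t)$ with $M_6$ placed in a class once $t\ge6$.

\medskip
By (2) and (3), $P$ satisfies $(\mathrm H_{2,3})$, so $H(n,2,3)$ is extremal for large $n$ by Lemma~\ref{lem:hyp}. It remains to count.

\medskip\noindent
(4) \emph{Upper bound for $|\mathcal A(n,2,3)|$.} Choose the two deleted vertices, the possible edge between them, their edges to the rest, a bipartition of the rest, and the edges across it: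
\[
|\mathcal A(n,2,3)|\le n^2\cdot2\cdot2^{2(n-2)}\cdot2^{n-2}\cdot2^{(n-2)^2/4}\le n^2\,2^{n^2/4+2n}.
\]

\medskip\noindent
(5) \emph{Many $P$-free graphs.} Let $W=\{1,2,3\}\subseteq[n]$ and $m=n-3$. Let $\mathcal G$ be the set of graphs obtained as follows. Take a partition $(V_1,V_2)$ of $[n]\setminus W$ with $\{|V_1|,|V_2|\}=\{\lfloor m/2\rfloor,\lceil m/2\rceil\}$ and $4\in V_1$, and a \emph{connected} bipartite graph between $V_1$ and $V_2$. Let $W$ be independent, join $3$ to an arbitrary subset of $[n]\setminus W$, and join each $v\in[n]\setminus W$ to $1$, or to $2$, or to neither, but not to both.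

\emph{Each $G\in\mathcal G$ is $P$-free.} Suppose $G$ contains a copy of $P$. Deleting from this copy its vertices in $W$ leaves a bipartite graph, so by (2) the copy contains all of $W$. In $G$ the vertices $1$ and $2$ are non-adjacent and have no common neighbor. The same is then true in the copy of $P$, which contradicts (1).

\emph{Counting.} A graph $G\in\mathcal G$ determines $(V_1,V_2)$, because $G-W$ is connected and $4\in V_1$. For a balanced pair $(V_1,V_2)$ a $1-o(1)$ fraction of the bipartite graphs between $V_1$ and $V_2$ is connected: in a uniformly random one, two given vertices of the same class have no common neighbor with probability at most $(3/4)^{\lfloor m/2\rfloor}$, so with probability $1-o(1)$ all such pairs have one and there is at least one edge. The number of admissible partitions is at least $\frac12\binom m{\lfloor m/2\rfloor}\ge\frac{2^m}{2(m+1)}$. Hence for large $n$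
\[
|\mathcal G|\ge\frac12\cdot\frac{2^m}{2(m+1)}\cdot2^{(m^2-1)/4}\cdot3^m\cdot2^m .
\]
Since $m^2/4=n^2/4-\frac32n+\frac94$, this gives
\[
\log|\mathcal G|\ge\frac{n^2}4+\Big(-\frac32+1+1+\log3\Big)n-O(\log n)=\frac{n^2}4+\Big(\frac12+\log3\Big)n-O(\log n).
\]
This exceeds the logarithm of the bound in (4) by at least $(\log3-\frac32)n-O(\log n)$, and $\log3-\frac32=\frac12\log\frac98>0.0849$. So $|\mathcal A(n,2,3)|\le2^{-0.08n}|\mathcal G|$ for large $n$.
\end{proof}

\section{Patterns and the criterion}\label{sec:patterns}

\subsection{Definitions}

The graphs in $\mathcal A(n,p,s)$ and those in the family $\mathcal G$ of Section~\ref{sec:petersen} have the same form: a bounded set $W$ of exceptional vertices, a $p$-partite graph on the rest, and a restriction on the neighborhoods in $W$. For a vertex $v\notin W$ we call $N(v)\cap W$ the \emph{trace} of $v$ on $W$.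

\begin{definition}
A \emph{pattern} $\Pi=(Q;F_1,\dots,F_p)$ consists of a graph $Q$ on a finite set $W$ with $|W|=k\ge0$ and non-empty families $F_1,\dots,F_p\subseteq2^W$. For $t\ge1$ let $R_t(\Pi)$ be the graph with vertex set $W\cup\bigcup_{i,\,S\in F_i}Y_{i,S}$, where the $Y_{i,S}$ are disjoint sets of size $t$, disjoint from $W$. Its edges are those of $Q$; each $y\in Y_{i,S}$ is joined within $W$ exactly to $S$; and $y\in Y_{i,S}$, $y'\in Y_{j,S'}$ are adjacent if and only if $i\ne j$. The sets $\bigcup_{S\in F_i}Y_{i,S}$ are the \emph{classes} of $R_t(\Pi)$.
\begin{itemize}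
\item $\Pi$ is \emph{$L$-free} if $R_\ell(\Pi)$ is $L$-free. Since a copy of $L$ uses at most $\ell$ vertices of each $Y_{i,S}$, this holds if and only if $R_t(\Pi)$ is $L$-free for all $t$.
\item $\Pi$ is \emph{reduced} if $\bigcup F_i=W$ for each $i$: every exceptional vertex is seen from every class.
\item The \emph{weight} of $\Pi$ is $\lambda(\Pi)=\sum_{i=1}^p\log|F_i|-(p-1)k$.
\end{itemize}
\end{definition}

The weight is the balance of Section~\ref{sec:nine}. Taking $k$ vertices out of a balanced $p$-partite graph gives up about $(1-\frac1p)kn$ pairs, and choosing a trace for each of the about $n/p$ vertices of each class brings $\frac np\sum\log|F_i|$. The difference is $\lambda(\Pi)n/p$. Always $\lambda(\Pi)\le k$, since $|F_i|\le2^k$.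

\begin{example}\label{ex:patterns}
(a) $|W|=s-1$, $Q$ complete, $F_i=2^W$ for all $i$. This is the pattern of $\mathcal A(n,p,s)$. It is reduced and its weight is $p(s-1)-(p-1)(s-1)=s-1$. The graphs $R_t(\Pi)$ become $p$-colorable after the deletion of $W$, so by Lemma~\ref{lem:hyp} the pattern is $L$-free under $(\mathrm H_{p,s})$.

(b) $p=2$, $W=\{1,2,3\}$, $Q$ edgeless, $F_1=F_2=\{S:\{1,2\}\nsubseteq S\}$. This is the pattern of the family $\mathcal G$ in Section~\ref{sec:petersen}. Its weight is $2\log6-3=2\log 3-1>2$.

(c) $p\ge2$, $W=\{w\}$, $F_1=\{\emptyset\}$, $F_j=2^W$ for $j\ge2$. The vertex $w$ is just another vertex of class $1$, and indeed the weight is $0$, as for the empty pattern. Reducedness excludes such disguised class vertices.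
\end{example}

\begin{theorem}\label{thm:criterion}
Let $p\ge2$ and let $L$ satisfy $(\mathrm H_{p,s})$.
\begin{itemize}
\item[(a)] If every reduced $L$-free pattern with $k\ge s$ has $\lambda(\Pi)<s-1$, then all but a $2^{-\Omega(n)}$-fraction of the $L$-free graphs are in $\mathcal A(n,p,s)$.
\item[(b)] Otherwise, almost no $L$-free graph is in $\mathcal A(n,p,s)$.
\item[(c)] Only patterns with $s\le k<k_0$ need be checked, where $k_0=k_0(p,s)$; so the criterion is finite. Moreover, the maximum $\Lambda(L)$ of $\lambda(\Pi)$ over all $L$-free patterns exists, and
\[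
\log f_n(L)=t(n,p)+\Big(\log p+\frac{\Lambda(L)}p\Big)n+o(n).
\]
\end{itemize}
\end{theorem}

A tie $\lambda(\Pi)=s-1$ with $k\ge s$ belongs to case (b): the choice of $W$ contributes a factor of order $n^k$, against $n^{s-1}$ for $\mathcal A(n,p,s)$. This is why no intermediate behavior occurs.

\subsection{Three lemmas on patterns}

In this subsection $p\ge2$ and (H1), (H2) are assumed. We say that $F_j$ \emph{avoids} $S\subseteq W$ if no member of $F_j$ contains $S$. The first lemma says what the hypothesis $M_{2s}\in\mathcal M(L)$ forces on an $L$-free pattern.

\begin{lemma}\label{lem:avoid}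
Let $\Pi$ be reduced and $L$-free. Then for every $s$-set $S\subseteq W$ there are at least two indices $j$ such that $F_j$ avoids $S$. In particular, if $s=1$, then $k=0$.
\end{lemma}

\begin{proof}
Let $S=\{w_1,\dots,w_s\}$. Suppose that for some $i$ every $F_j$ with $j\ne i$ has a member $T_j\supseteq S$. As $\Pi$ is reduced, there are $S_r\in F_i$ with $w_r\in S_r$. In $R_t(\Pi)$ with $t\ge\ell+s$ take distinct $x_r\in Y_{i,S_r}$, put $A_j=Y_{j,T_j}$ for $j\ne i$, and let $A_i$ consist of $\ell$ further vertices of class $i$. The edges $w_rx_r$ are $s$ independent edges. All their ends are joined to every $A_j$, $j\ne i$: the $w_r$ because $S\subseteq T_j$, the $x_r$ because they lie in class $i$. By Lemma~\ref{lem:match}, $L\subseteq R_t(\Pi)$, a contradiction.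

So for each $i$ some $j\ne i$ is such that $F_j$ avoids $S$. Applying this first with $i=1$ and then with the index found in place of $i$ gives two such indices. If $s=1$, then reducedness says that no $F_j$ avoids a $1$-set, so $W=\emptyset$.
\end{proof}

Two families must be small on every $s$-set, and this makes large patterns uneconomical.

\begin{lemma}\label{lem:large}
There is $k_0=k_0(p,s)\ge1$ such that every reduced $L$-free pattern with $k\ge k_0$ has $\lambda(\Pi)\le-1$.
\end{lemma}

\begin{proof}
Let $N(m)=\sum_{r<s}\binom mr$ and fix $m\ge s$ with $2\log N(m)\le m-1$; this is possible since $N$ is polynomial in $m$. Color each $s$-subset of $W$ by a pair of indices as in Lemma~\ref{lem:avoid}. By Ramsey's theorem there is $r=r(p,s)$ such that every $r$ vertices of $W$ contain an $m$-set all of whose $s$-subsets have the same color. So $W$ splits into $q$ such monochromatic blocks of size $m$ and a rest of size $r'<r$.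

If a block has color $\{j,j'\}$, then every member of $F_j$ or $F_{j'}$ meets the block in fewer than $s$ elements, that is, in one of at most $N(m)$ sets. A family is no larger than the product of its numbers of traces on the parts of $W$, hence
\[
\sum_j\log|F_j|\le pr'+q\big((p-2)m+2\log N(m)\big)\le pr'+q\big((p-1)m-1\big).
\]
Since $k=r'+qm$, we get $\lambda(\Pi)\le r'-q<r-q$. Take $k_0=(r+1)m+r$. If $k\ge k_0$, then $qm=k-r'\ge(r+1)m$, so $q\ge r+1$ and $\lambda(\Pi)<-1$.
\end{proof}

The last lemma removes disguised class vertices as in Example~\ref{ex:patterns}(c).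

\begin{lemma}\label{lem:reduce}
Let $\Pi$ be $L$-free and let $w\in W$ satisfy $w\notin\bigcup F_i$ for some $i$. Let $\Pi-w$ have vertex set $W\setminus\{w\}$, graph $Q-w$ and families $F'_j=\{S\setminus\{w\}:S\in F_j\}$. Then $\Pi-w$ is $L$-free and $\lambda(\Pi-w)\ge\lambda(\Pi)$. Equality holds if and only if $F_j=\{S',S'\cup\{w\}:S'\in F'_j\}$ for all $j\ne i$.
\end{lemma}

\begin{proof}
We have $R_t(\Pi-w)\subseteq R_t(\Pi)$: for each $S'\in F'_j$ use $Y_{j,S}$ for one $S\in F_j$ with $S\setminus\{w\}=S'$. Furthermore $F'_i=F_i$, and $|F'_j|\ge|F_j|/2$ for $j\ne i$. So $\sum\log|F_j|$ drops by at most $p-1$, while $(p-1)k$ drops by exactly $p-1$. Equality holds if and only if $|F'_j|=|F_j|/2$ for all $j\ne i$, which is the case stated.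
\end{proof}

\begin{proof}[Proof of the first part of Theorem~\ref{thm:criterion}(c) and of the existence of $\Lambda(L)$]
By Lemma~\ref{lem:large}, a reduced $L$-free pattern with $k\ge k_0$ has weight at most $-1<s-1$, so only $k<k_0$ need be checked. By Lemma~\ref{lem:reduce}, applied repeatedly, every $L$-free pattern can be turned into a reduced $L$-free one without decreasing the weight. The pattern with $k=0$ and $F_i=\{\emptyset\}$ is $L$-free of weight $0$. So by Lemma~\ref{lem:large} the supremum of $\lambda$ over $L$-free patterns is attained on the reduced $L$-free patterns with $k<k_0$, of which there are finitely many up to isomorphism.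
\end{proof}

\section{Lower bounds}\label{sec:lower}

A pattern yields many $L$-free graphs. To count them precisely we must know that a typical graph does not arise in many ways; here reducedness is needed.

\begin{proposition}\label{prop:lower}
Let $p\ge2$, $\chi(L)=p+1$, and let $\Pi$ be reduced and $L$-free. Then there is $c=c(\Pi)>0$ such that for large $n$
\[
f_n(L)\ge c\,n^{k-(p-1)/2}\,p^n\,2^{t(n,p)+\lambda(\Pi)n/p}.
\]
\end{proposition}

\begin{proof}
Let $m=n-k$. A \emph{presentation} consists of an injection $\varphi:W\to[n]$, an ordered partition $(V_1,\dots,V_p)$ of $[n]\setminus\varphi(W)$ into sets of sizes $\lfloor m/p\rfloor$ or $\lceil m/p\rceil$, and a graph $G$ on $[n]$ which equals $\varphi(Q)$ on $\varphi(W)$, in which the $V_i$ are independent, the edges between different $V_i$ are arbitrary, and the traces on $\varphi(W)$ of the vertices of $V_i$ are of the form $\varphi(S)$, $S\in F_i$. Then $G$ is isomorphic to a subgraph of $R_n(\Pi)$, so it is $L$-free.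

By Stirling's formula there are at least $c_1p^mm^{-(p-1)/2}$ balanced partitions for each $\varphi$. As $|V_i|=\frac np+O(1)$, the number of presentations is at least
\[
c_2\,n^kp^mm^{-(p-1)/2}\,2^{t(m,p)}\Big(\prod_i|F_i|\Big)^{n/p}\ge c_3\,n^{k-(p-1)/2}p^n\,2^{t(n,p)-(1-\frac1p)kn+\frac np\sum_i\log|F_i|},
\]
which is the claimed order. It remains to show that in a $1-o(1)$ fraction of the presentations the graph has at most $k!\,p!$ presentations.

Put $\varepsilon=2^{-k}/(8p^2)$. Fix $\varphi$ and $(V_i)$ and choose $G$ uniformly among the graphs allowed. With probability $1-o(1)$ the following hold.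
\begin{itemize}
\item[(T1)] If $a\ne b$, $A\subseteq V_a$, $B\subseteq V_b$ and $|A|,|B|\ge\varepsilon m$, then there is an edge between $A$ and $B$. (The failure probability is at most $4^m2^{-\varepsilon^2m^2}$.)
\item[(T2)] Every $x\in V_a$ has at least $m/(4p)$ neighbors in each $V_b$, $b\ne a$. (Chernoff; the expected number is about $m/(2p)$.)
\item[(T3)] Every $w\in\varphi(W)$ has at least $2^{-k}m/(2p)$ neighbors in each $V_i$. (The traces of the vertices of $V_i$ are independent and uniform on the allowed sets $\varphi(S)$, $S\in F_i$. Since $\Pi$ is reduced, $w$ is in at least one of the at most $2^k$ allowed traces, so each vertex of $V_i$ is adjacent to $w$ with probability at least $2^{-k}$. Apply Chernoff.)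
\end{itemize}

Let $G$ satisfy (T1)--(T3) and let $(\varphi',(V'_i),G)$ be any presentation of $G$. Each $V'_i$ is independent, so by (T1) there is at most one $a$ with $|V'_i\cap V_a|\ge\varepsilon m$. On the other hand $V_a\setminus\varphi'(W)$ has at least $\frac mp-1-k$ elements and is covered by $V'_1,\dots,V'_p$, so some $i=\sigma(a)$ has $|V_a\cap V'_i|\ge\varepsilon m$. Thus $\sigma$ is injective, hence a bijection, and
\[
|V_a\setminus V'_{\sigma(a)}|\le(p-1)\varepsilon m+k,
\]
which for large $n$ is less than $m/(4p)$ and less than $2^{-k}m/(2p)$. Let $b\ne a$ and $x\in V_a$. By (T2), $x$ has a neighbor in $V_b\cap V'_{\sigma(b)}$, so $x\notin V'_{\sigma(b)}$. Likewise by (T3) no $w\in\varphi(W)$ lies in any $V'_{\sigma(b)}$. Therefore $\varphi(W)\subseteq\varphi'(W)$, and the two sets are equal, having the same size. Then $V_a\subseteq V'_{\sigma(a)}$ for all $a$, and since both partitions cover the same set, $V_a=V'_{\sigma(a)}$. So there are at most $k!\,p!$ presentations.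
\end{proof}

\paragraph{The size of $\mathcal A(n,p,s)$.} The largest multinomial coefficient with $p$ parts and sum $m$ is $O(p^mm^{-(p-1)/2})$, and $\sum2^{-\frac12\sum_i(m_i-m/p)^2}$ over integer vectors with sum $m$ is bounded uniformly in $m$, since $m_1,\dots,m_{p-1}$ determine the vector. So by \eqref{eq:turan} the number of pairs consisting of a $p$-partition of an $m$-set and a graph across it is $O(p^mm^{-(p-1)/2}2^{t(m,p)})$. Choosing $s-1$ vertices, the edges meeting them, and such a pair on the rest, we get
\begin{equation}\label{eq:Aupper}
\begin{aligned}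
|\mathcal A(n,p,s)|&\le O(1)\,n^{s-1}2^{(s-1)n}\,p^nn^{-(p-1)/2}\,2^{t(n-s+1,p)}\\
&=O\big(n^{s-1-(p-1)/2}\,p^n\,2^{t(n,p)+(s-1)n/p}\big).
\end{aligned}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(b)]
Let $\Pi$ be reduced and $L$-free with $k\ge s$ and $\lambda(\Pi)\ge s-1$. By Proposition~\ref{prop:lower} and \eqref{eq:Aupper}, $|\mathcal A(n,p,s)|/f_n(L)=O(n^{s-1-k})\to0$.
\end{proof}

Assume $(\mathrm H_{p,s})$. Proposition~\ref{prop:lower}, applied to the pattern of Example~\ref{ex:patterns}(a), gives
\begin{equation}\label{eq:flower}
f_n(L)\ge2^{t(n,p)+n\log p+(s-1)n/p-O(\log n)} .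
\end{equation}
Applied to a reduced $L$-free pattern of weight $\Lambda(L)$, it gives the lower bound in Theorem~\ref{thm:criterion}(c).

\section{Triangle-free counterexamples for all \texorpdfstring{$p,s\ge2$}{p,s at least 2}}\label{sec:constr}

We prove Theorem~\ref{thm:ps}(ii). By part (b) of the criterion we need a triangle-free $L$ with $(\mathrm H_{p,s})$ and a reduced $L$-free pattern with $k\ge s$ and weight at least $s-1$. The generalization of construction (B) is
\begin{equation}\label{eq:heavy}
W=[s],\quad Q\text{ edgeless},\quad F_1=F_2=2^{[s]}\setminus\{[s]\},\quad F_j=2^{[s]}\ (j\ge3).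
\end{equation}
It is reduced, because $s\ge2$; it has $k=s$; and
\begin{equation}\label{eq:heavyweight}
\lambda=2\log(2^s-1)+(p-2)s-(p-1)s=s+2\log(1-2^{-s})\ge s+2\log\tfrac34>s-1 .
\end{equation}
So we want a graph $L$ that cannot be made $p$-colorable by deleting fewer than $s$ vertices, and such that, however $s$ vertices are deleted to make $L$ $p$-colorable, all but one color class contain vertices joined to all the deleted ones. Then $L$ is not contained in a graph with pattern \eqref{eq:heavy}, in which two classes lack such vertices. To control all colorings we start from a uniquely $p$-colorable triangle-free graph.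

\paragraph{A uniquely colorable graph.} Let $G_0$ be a connected triangle-free graph with $\chi(G_0)\ge p+1$, for example a component of a Mycielski graph. Let $R_0=K_p\times G_0$ be the graph with vertices $(i,g)$, $i\in[p]$, $g\in V(G_0)$, where $(i,g)\sim(j,g')$ if and only if $i\ne j$ and $gg'\in E(G_0)$. (For $p=2$ and $G_0=C_5$ this is $C_{10}$.)

\begin{lemma}[Greenwell--Lov\'asz]\label{lem:unique}
Every proper $p$-coloring of $R_0$ is of the form $(i,g)\mapsto\pi(i)$ for a permutation $\pi$ of $[p]$.
\end{lemma}

\begin{proof}
Let $\varphi_g(i)$ be the color of $(i,g)$. Suppose first that no $\varphi_g$ is injective, and let $c(g)$ be a color that occurs at least twice in $\varphi_g$. If $gg'\in E(G_0)$ and $c(g)=c(g')$, then $\varphi_g(i)=\varphi_g(i')=\varphi_{g'}(j)$ for some $i\ne i'$ and some $j$. Now $j$ differs from $i$ or from $i'$, and we get a monochromatic edge. So $c$ is a proper $p$-coloring of $G_0$, a contradiction.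

Hence some $\varphi_g$ is a permutation. If $g'\sim g$, then $\varphi_{g'}(j)\ne\varphi_g(i)$ for all $i\ne j$ forces $\varphi_{g'}(j)=\varphi_g(j)$. So $\varphi_{g'}=\varphi_g$, and since $G_0$ is connected, all $\varphi_g$ are equal.
\end{proof}

\paragraph{Construction of $L$.} Replace each vertex $z$ of $R_0$ by an independent set $I_z$ of size $2^s(s+1)$, joining $I_z$ completely to $I_{z'}$ if $z\sim z'$; call this graph $R$. Add new vertices $a_1,b_1,\dots,a_s,b_s$ and the edges $a_rb_r$. A \emph{transversal} is a set $T$ containing exactly one vertex of each pair $\{a_r,b_r\}$ and no other vertex; there are $2^s$ of them. Fix $g_1\in V(G_0)$. For $j=2,\dots,p$ split $X_j=I_{(j,g_1)}$ into sets $X_{j,T}$ of size $s+1$, one for each transversal $T$, and join every $u\in T$ to all of $X_{j,T}$. The result is $L$.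

\emph{$L$ is triangle-free.} The map sending $I_{(i,g)}$ to $g$ is a homomorphism from $R$ to $G_0$, so $R$ is triangle-free. Let $u$ be a new vertex and $\bar u$ its partner. Then $N(u)=\{\bar u\}\cup\bigcup_{j,\,T\ni u}X_{j,T}$. The sets $X_2,\dots,X_p$ together span no edges, since they all have second coordinate $g_1$, and $\bar u$ is not joined to $X_{j,T}$ when $u\in T$. So $N(u)$ is independent.

\emph{The matching.} Color $I_{(i,g)}$ with $i$ and the new vertices with $1$. The only monochromatic edges are $a_1b_1,\dots,a_sb_s$, because the new vertices have neighbors in $R$ only in $X_j$ with $j\ge2$. So $\chi(L)\le p+1$ (recolor the $b_r$ with a new color), and $M_{2s}\in\mathcal M(L)$ once $\chi(L)=p+1$ is known.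

\begin{lemma}\label{lem:transversal}
Suppose $U\subseteq V(L)$, $|U|\le s$, and $L-U$ has a proper $p$-coloring. Then for some permutation $\pi$ of $[p]$ all vertices of $I_{(i,g)}\setminus U$ have color $\pi(i)$, for all $i$ and $g$, and $U$ is a transversal; in particular $|U|=s$.
\end{lemma}

\begin{proof}
All sets $I_z\setminus U$ are non-empty. Each choice of one representative in each of them gives a copy of $R_0$, colored as in Lemma~\ref{lem:unique} by some $\pi$. Two choices that differ only in the representative of $(i,g)$ share representatives with every first coordinate (take a second coordinate $g'\ne g$), so they have the same $\pi$. Hence $\pi$ is the same for all choices, which is the first statement.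

A vertex $u\in\{a_r,b_r\}$ not in $U$ has for each $j\ge2$ a neighbor in $X_j\setminus U$, since $|X_{j,T}|=s+1>|U|$ for any $T\ni u$. So the color of $u$ is none of $\pi(2),\dots,\pi(p)$; it is $\pi(1)$. Therefore $a_r$ and $b_r$ do not both survive, and $U$ meets all $s$ disjoint pairs. As $|U|\le s$, it is a transversal.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:ps}(ii)]
By Lemma~\ref{lem:transversal}, $L-U$ is not $p$-colorable if $|U|\le s-1$; with $U=\emptyset$ this gives $\chi(L)=p+1$. So $(\mathrm H_{p,s})$ holds, and by Lemma~\ref{lem:hyp} the triangle-free graph $L$ satisfies the hypotheses of the Problem.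

Let $\Pi$ be the pattern \eqref{eq:heavy}. It is $L$-free: suppose $L\subseteq R_t(\Pi)$ and let $U$ be the set of vertices of $L$ mapped into $W$. Then $|U|\le s$, and the indices of the classes properly $p$-color $L-U$. By Lemma~\ref{lem:transversal}, $U=T$ is a transversal, so it is mapped onto $W=[s]$. At least one of the colors $1,2$ equals $\pi(j)$ for some $j\ge2$. The vertices of $X_{j,T}$ are mapped into that class and are adjacent to all of $T$, so their images have trace $[s]$ on $W$. But $[s]\notin F_1$ and $[s]\notin F_2$, a contradiction.

By \eqref{eq:heavyweight} and Theorem~\ref{thm:criterion}(b), almost no $L$-free graph is in $\mathcal A(n,p,s)$.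
\end{proof}

\section{Upper bounds}\label{sec:upper}

In this section and the next, $p\ge2$ and $L$ satisfies $(\mathrm H_{p,s})$. The plan is as follows. By containers and stability, almost every $L$-free graph $G$ is close to $p$-partite. Let $B$ be the set of vertices with many neighbors in their own class, and let $X$ be the vertex set of a maximum matching among the remaining edges inside classes. Outside $B\cup X$ the graph is $p$-partite. We must show that $B\cup X$ is \emph{bounded}. Each group of $s$ matching edges is expensive because of $M_{2s}\in\mathcal M(L)$. Each group of $k_0$ vertices of $B$ is expensive because it shows a reduced $L$-free pattern, whose weight is at most $-1$ by Lemma~\ref{lem:large}. Once $|B\cup X|$ is bounded, $G$ is described by an $L$-free pattern, and we can count by weight.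

\subsection{Tools and constants}

We use the following three theorems.
\begin{itemize}
\item[(i)] \emph{Containers} (\cite[Theorem 1.3]{saxton}, \cite{bms}). For every $L$ with at least two edges and every $\varepsilon_0>0$, for large $n$ there is a family $\mathcal C$ of graphs on $[n]$ with $\log|\mathcal C|\le\varepsilon_0n^2$ such that every $L$-free graph on $[n]$ is a subgraph of a member of $\mathcal C$, and each member has at most $\varepsilon_0n^{\ell}$ copies of $L$.
\item[(ii)] \emph{The graph removal lemma.} For every $\eta>0$ there is $\eta'>0$ such that for large $n$ a graph on $[n]$ with at most $\eta'n^\ell$ copies of $L$ can be made $L$-free by deleting at most $\eta n^2$ edges.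
\item[(iii)] \emph{Erd\H os--Simonovits stability.} For every $\eta>0$ there is $\eta'>0$ such that for large $n$ an $L$-free graph on $[n]$ with at least $t(n,p)-\eta'n^2$ edges can be made $p$-partite by deleting at most $\eta n^2$ edges.
\end{itemize}

The first group of constants depends only on $p$ and $s$. Let $k_0$ be as in Lemma~\ref{lem:large} and
\[
c_s=-\log(1-2^{-2s}),\quad c_*=-\log(1-2^{-s-1}),\quad c'=\min\Big\{\frac1{k_0p},\frac{c_s}{2sp}\Big\},\quad C''=k_0+\frac1p+c_s,
\]
\[
K=\max\Big\{k_0,\Big\lceil\frac{2(C''+\log p+2)}{c'}\Big\rceil\Big\}.
\]
(The number $c'n$ is a lower bound for the logarithmic loss per exceptional vertex, up to a bounded multiple of $n$ in total, and $K$ will bound the number of exceptional vertices.) Let $g>0$ be the difference between $s-1$ and the largest value below $s-1$ of $\lambda$ on patterns with $k\le K$; there are finitely many values, and the pattern with $k=1$, $F_i=\{\emptyset\}$ has the value $-(p-1)<s-1$. Put $J=p2^K+p$; this bounds the number of sets to which we apply the embedding lemma below.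

Then choose positive $\gamma$, $\theta$, $\varepsilon$, $\mu$, $\delta$, in this order, as follows, where $\kappa=h(2^K\theta)+K2^K\theta$ and $\mu'=2\mu+2\delta/\gamma$.
\begin{itemize}
\item $\gamma\le\frac12$ and $h(\gamma)\le c'/32$.
\item $2^K\theta\le\min\{\frac\gamma2,\frac1{4p}\}$ and $h(\theta)+p\kappa\le\min\big\{\frac{c'}{32},\frac{c_s}{8p},\frac g{16p},\frac{c_*}{16p}\big\}$.
\item $\varepsilon\le\min\big\{\frac1{8p},\frac{4^{-\ell J}\theta}{4\ell J}\big\}$ and $(p+c_s+pk_0+pK)\,\varepsilon\le\min\big\{\frac{c'}{32},\frac g{16p},\frac{c_*}{16p}\big\}$.
\item $2(1+c_s)\mu\le c'/64$.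
\item $2\delta\le\frac12$, $h(2\delta)\le\min\big\{\frac{\varepsilon^2}8,\frac{\mu c_s}{4p^2s}\big\}$ and $2(1+c_s)\delta/\gamma\le c'/64$.
\end{itemize}
These conditions are satisfied by all sufficiently small choices, since $h(x)\to0$ as $x\to0$. The last two give $(1+c_s)\mu'\le c'/32$, and hence $\mu'\le1/(32p)$. Throughout, $n$ is sufficiently large.

\subsection{Good partitions}

For a partition $(V_1,\dots,V_p)$ of $[n]$, edges inside a class are \emph{internal}, the other edges are \emph{cross edges}. An $L$-free graph $G$ is \emph{good} for the partition if
\begin{itemize}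
\item[(G1)] the partition minimizes the number of internal edges of $G$ over all partitions into $p$ classes, and this number is at most $\delta n^2$;
\item[(G2)] $\big||V_i|-\frac np\big|\le\varepsilon n$ for all $i$;
\item[(G3)] $e(A,B)\ge\frac14|A||B|$ whenever $A\subseteq V_i$, $B\subseteq V_j$, $i\ne j$, and $|A|,|B|\ge\varepsilon n$.
\end{itemize}

\begin{lemma}\label{lem:good}
At most $2^{t(n,p)-\Omega(n^2)}$ of the $L$-free graphs on $[n]$ are not good for any partition.
\end{lemma}

\begin{proof}
By (iii) there is $\varepsilon_2\in(0,\delta/2]$ such that an $L$-free graph with at least $t(n,p)-2\varepsilon_2n^2$ edges becomes $p$-partite after the deletion of at most $\delta n^2/2$ edges. By (ii) there is $\varepsilon_1\in(0,\varepsilon_2]$ such that a graph with at most $\varepsilon_1n^\ell$ copies of $L$ becomes $L$-free after the deletion of at most $\varepsilon_2n^2$ edges. So a graph with at most $\varepsilon_1n^\ell$ copies of $L$ and at least $t(n,p)-\varepsilon_1n^2$ edges becomes $p$-partite after the deletion of at most $\delta n^2$ edges.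

Use (i) with $\varepsilon_0=\varepsilon_1/2$; here $L$ has at least two edges because $\chi(L)\ge3$. The members of $\mathcal C$ with fewer than $t(n,p)-\varepsilon_1n^2$ edges contain together at most $2^{\varepsilon_0n^2+t(n,p)-\varepsilon_1n^2}=2^{t(n,p)-\varepsilon_1n^2/2}$ graphs. Every other $L$-free graph $G$ is a subgraph of a graph that has a partition with at most $\delta n^2$ internal edges. So a partition minimizing the number of internal edges of $G$ satisfies (G1), and $G$ is good for it unless (G2) or (G3) fails. It remains to count the graphs that have a partition with at most $\delta n^2$ internal edges violating (G2) or (G3).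

By \eqref{eq:entropy} with $N=n^2/2$ and $x=2\delta$, a set of at most $\delta n^2$ internal edges can be chosen in at most $2^{h(2\delta)n^2/2}$ ways. If (G2) fails, then by \eqref{eq:turan} the number of cross pairs is at most $t(n,p)-\varepsilon^2n^2/2+O(1)$. So there are at most $p^n2^{h(2\delta)n^2/2}2^{t(n,p)-\varepsilon^2n^2/2+O(1)}$ graphs with a partition violating (G2). For fixed $A,B$ as in (G3), the fraction of the choices of the cross edges with $e(A,B)<\frac14|A||B|$ is at most $e^{-|A||B|/8}\le e^{-\varepsilon^2n^2/8}$ by Hoeffding's inequality. So there are at most $p^n4^n2^{h(2\delta)n^2/2}2^{t(n,p)}e^{-\varepsilon^2n^2/8}$ graphs with a partition violating (G3). As $h(2\delta)/2\le\varepsilon^2/16$, both numbers are $2^{t(n,p)-\Omega(n^2)}$.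
\end{proof}

\begin{lemma}[Embedding]\label{lem:embed}
Let $G$ satisfy \textup{(G3)}. Let $Z_1,\dots,Z_{J'}$, $J'\le J$, be disjoint sets with $Z_q\subseteq V_{i(q)}$ and $|Z_q|\ge\theta n/2$. Then there are $\ell$-subsets $Z'_q\subseteq Z_q$ such that $Z'_q$ and $Z'_r$ are completely joined whenever $i(q)\ne i(r)$.
\end{lemma}

\begin{proof}
Choose the vertices one at a time, keeping candidate sets $C_q$, initially $C_q=Z_q$. When choosing $y\in C_q$, require that $|N(y)\cap C_r|\ge|C_r|/4$ for all $r$ with $i(r)\ne i(q)$, and then replace each of these $C_r$ by $C_r\cap N(y)$. At most $\ell J$ vertices are chosen, so always $|C_r|\ge4^{-\ell J}\theta n/2\ge2\ell J\varepsilon n$. For each $r$ with $i(r)\ne i(q)$ let $A$ be the set of vertices $y\in C_q$ violating the requirement. If $A\ne\emptyset$, then $e(A,C_r)<\frac14|A||C_r|$, so $|A|<\varepsilon n$ by (G3). Hence fewer than $J\varepsilon n$ vertices of $C_q$ are inadmissible, and at most $\ell$ are already used; an unused admissible vertex exists.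
\end{proof}

\subsection{The patterns seen in a good graph}

Let $G$ be good for $(V_1,\dots,V_p)$ and let $W\subseteq[n]$, $|W|\le K$. Put
\[
Z_{j,S}=\{v\in V_j\setminus W:N(v)\cap W=S\},\qquad F_j=\{S\subseteq W:|Z_{j,S}|\ge\theta n\}.
\]
The families $F_j$ are non-empty, since $|V_j\setminus W|\ge(\frac1p-\varepsilon)n-K>2^K\theta n$. So $\Pi_\theta(W)=(G[W];F_1,\dots,F_p)$ is a pattern. Let
\[
B=\{v:\ v\in V_i\text{ has at least }\gamma n\text{ neighbors in its own class }V_i\}.
\]

\begin{lemma}\label{lem:seen}
Let $G$ be good for $(V_1,\dots,V_p)$ and $|W|=k\le K$.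
\begin{itemize}
\item[(a)] $\Pi_\theta(W)$ is $L$-free. If $W\subseteq B$, it is also reduced.
\item[(b)] If $Y\subseteq V_i$ is the set of ends of $s$ independent edges of $G$, then for some $j\ne i$ fewer than $\theta n$ vertices of $V_j$ are adjacent to all of $Y$.
\item[(c)] Let $V'_j\subseteq V_j\setminus W$. In $G$, fewer than $2^k\theta n$ vertices of $V'_j$ have a trace on $W$ outside $F_j$. For given $W$, $F_j$ and $V'_j$, at most $|F_j|^{|V'_j|}2^{\kappa n}$ choices of the edges between $W$ and $V'_j$ have this property.
\item[(d)] $|B|\le2\delta n/\gamma$.
\end{itemize}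
\end{lemma}

\begin{proof}
(a) Lemma~\ref{lem:embed}, applied to the at most $p2^K$ sets $Z_{j,S}$, $S\in F_j$, gives $R_\ell(\Pi_\theta(W))\subseteq G$; so $\Pi_\theta(W)$ is $L$-free. By the minimality in (G1), each $v\in B$ has at least $\gamma n$ neighbors in \emph{every} $V_j$, since otherwise moving $v$ to $V_j$ would decrease the number of internal edges. Let $w\in W\subseteq B$. Then at least $\gamma n-K$ vertices of $V_j\setminus W$ have traces containing $w$. There are $2^{k-1}\le2^{K-1}$ subsets of $W$ containing $w$, and if none of them were in $F_j$, fewer than $2^{K-1}\theta n\le\gamma n/4<\gamma n-K$ vertices would have such traces, a contradiction.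

(b) Otherwise apply Lemma~\ref{lem:embed} to these $p-1$ sets of common neighbors and to $V_i\setminus Y$. The resulting $\ell$-sets and $Y$ satisfy the assumptions of Lemma~\ref{lem:match}, so $L\subseteq G$, a contradiction.

(c) Each of the at most $2^k$ sets $S\notin F_j$ is the trace of fewer than $\theta n$ vertices. For the count, choose the set of vertices with trace outside $F_j$ in at most $2^{h(2^K\theta)n}$ ways, their traces in at most $2^{K2^K\theta n}$ ways, and the other traces in at most $|F_j|^{|V'_j|}$ ways.

(d) The sum over all vertices of the degrees inside their own classes is at most $2\delta n^2$.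
\end{proof}

\subsection{There are few exceptional vertices}

Let $G$ be good for a partition $(V_1,\dots,V_p)$. Let $X$ be the vertex set of a maximum matching of $\bigcup_iG[V_i\setminus B]$, with $x_i$ edges in $V_i$, and put
\[
x=\sum_ix_i,\qquad b=|B|,\qquad y=b+2x=|B\cup X|.
\]
By maximality each $V_i\setminus(B\cup X)$ is independent. We first show that $x$ is at most a small multiple of $n$ and then that $y$ is bounded.

\begin{lemma}\label{lem:fewx}
At most $2^{t(n,p)-\Omega(n^2)}$ graphs are good for some partition with $x\ge\mu n$.
\end{lemma}

\begin{proof}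
If $x\ge\mu n$, then some $V_i$ contains $r=\lfloor\mu n/(ps)\rfloor$ disjoint groups of $s$ matching edges. For the end set $Y$ of each group there is $j\ne i$ as in Lemma~\ref{lem:seen}(b). Given $j$, choose first the vertices of $V_j$ joined to all of $Y$; so the edges between $Y$ and $V_j$ can be chosen in at most $2^{h(\theta)n}(2^{2s}-1)^{|V_j|}=2^{h(\theta)n}2^{(2s-c_s)|V_j|}$ ways. Including the choice of $j$, this saves at least
\[
c_s\Big(\frac1p-\varepsilon\Big)n-h(\theta)n-\log p\ \ge\ \frac{c_sn}{2p}
\]
in the exponent against the free choice of the cross edges at $Y$. Different groups concern disjoint sets of cross pairs. Choosing $i$, the partition, the matching edges in the groups, the internal edges and the cross edges, we get at most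
\[
p\cdot p^n\cdot n^{2sr}\cdot2^{h(2\delta)n^2/2}\cdot2^{t(n,p)-rc_sn/(2p)}
\]
graphs. Here $rc_sn/(2p)\ge\mu c_sn^2/(4p^2s)$ for large $n$, $h(2\delta)/2\le\mu c_s/(8p^2s)$, and the first three factors are $2^{O(n\log n)}$.
\end{proof}

\begin{lemma}\label{lem:fewy}
At most $2^{t(n,p)-n+O(\log n)}$ graphs are good for some partition with $x<\mu n$ and $y>K$.
\end{lemma}

\begin{proof}
Let $x<\mu n$; then $y\le\mu'n$ by Lemma~\ref{lem:seen}(d). Fix the partition, $B$, $X$ and the matching, and put $V'_i=V_i\setminus(B\cup X)$. The $V'_i$ are independent. The logarithm of the number of choices of $G$ is at most the sum of the following five terms.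
\begin{itemize}
\item[(1)] \emph{Edges between the $V'_i$.} By \eqref{eq:turandiff}, at most $t(n,p)-(1-\frac1p)ny+\frac{y^2}2+O(1)$.
\item[(2)] \emph{Edges inside $B\cup X$.} At most $\frac{y^2}2$.
\item[(3)] \emph{Edges from a vertex of $X$ to $V'_i$ in its own class.} Vertices of $X$ are not in $B$, so each has fewer than $\gamma n$ such neighbors. At most $h(\gamma)n|X|$.
\item[(4)] \emph{Edges from a vertex of $X$ to $V'_j$ in other classes.} Without restriction, at most $|X|(p-1)(\frac1p+\varepsilon)n$. The matching contains $\sum_i\lfloor x_i/s\rfloor\ge\big(\frac xs-p\big)^+$ disjoint groups of $s$ edges in a common class. For each group there is $j$ as in Lemma~\ref{lem:seen}(b), and the saving is computed as in the proof of Lemma~\ref{lem:fewx}, now with $|V'_j|\ge(\frac1p-\varepsilon-\mu')n$. Different groups again concern disjoint sets of pairs, since the $V'_j$ are disjoint from $X$. The saving per group is at least the last bracket below, which is positive because $\varepsilon\le\frac1{8p}$, $\mu'\le\frac1{32p}$ and $h(\theta)\le\frac{c_s}{8p}$. So the term is at most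
\[
|X|(p-1)\Big(\frac1p+\varepsilon\Big)n-\Big(\frac xs-p\Big)^+\Big(c_s\Big(\frac1p-\varepsilon-\mu'\Big)n-h(\theta)n-\log p\Big).
\]
\item[(5)] \emph{Edges from $B$ to $\bigcup V'_j$.} Split $B$ into $\lfloor b/k_0\rfloor$ groups of size $k_0$ and fewer than $k_0$ further vertices. The pattern of each group is reduced and $L$-free by Lemma~\ref{lem:seen}(a), so $\sum_j\log|F_j|\le(p-1)k_0-1$ by Lemma~\ref{lem:large}. There are at most $2^{p2^{k_0}}$ choices of its families. By Lemma~\ref{lem:seen}(c) and (G2) a group contributes at most
\[
p2^{k_0}+\big((p-1)k_0-1\big)\frac np+(p\kappa+pk_0\varepsilon)n .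
\]
The further vertices contribute at most $k_0n$.
\end{itemize}
The main terms satisfy
\[
-\Big(1-\frac1p\Big)ny+\Big(1-\frac1p\Big)n|X|+\Big\lfloor\frac b{k_0}\Big\rfloor k_0\Big(1-\frac1p\Big)n\le0,
\]
since $|X|+b=y$. What remains are the gains, which satisfy
\[
-\Big\lfloor\frac b{k_0}\Big\rfloor\frac np\le-\frac{bn}{k_0p}+\frac np,\qquad-\Big(\frac xs-p\Big)^+\frac{c_sn}p\le-\frac{xc_sn}{sp}+c_sn,
\]
the term $k_0n$ from (5), and errors. Using $y\le\mu'n$, $|X|\le y$, $\frac xs\le y$ and $\frac b{k_0}\le y$, the errors are at most $\tau ny+O(1)$ with
\[
\tau=\mu'+h(\gamma)+p\varepsilon+c_s(\varepsilon+\mu')+h(\theta)+p\kappa+pk_0\varepsilon+\frac{\log p+p2^{k_0}}n .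
\]
By the choice of the constants, $h(\gamma)$, $h(\theta)+p\kappa$, $(p+c_s+pk_0)\varepsilon$ and $(1+c_s)\mu'$ are each at most $c'/32$, so $\tau\le c'/4$ for large $n$. Since $\frac b{k_0p}+\frac{xc_s}{sp}\ge c'(b+2x)=c'y$, the sum of (1)--(5) is at most
\[
t(n,p)+C''n-n\Big(\frac b{k_0p}+\frac{xc_s}{sp}\Big)+\tau ny+O(1)\le t(n,p)+C''n-\tfrac34c'ny+O(1).
\]
For given $b$ and $x$ there are at most $p^nn^y\le p^n2^{c'ny/4}$ choices of the partition, $B$, $X$ and the matching. So for given $b,x$ with $y>K$ the number of graphs is at most
\[
2^{t(n,p)+(C''+\log p)n-\frac12c'ny+O(1)}\le2^{t(n,p)-2n+O(1)},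
\]
because $\frac12c'y\ge C''+\log p+2$ by the choice of $K$. Summing over at most $(n+1)^2$ pairs $(b,x)$ gives the claim.
\end{proof}

Call an $L$-free graph \emph{tame} if it is good for some partition for which $x<\mu n$ and $y\le K$. By Lemmas~\ref{lem:good}, \ref{lem:fewx}, \ref{lem:fewy} and \eqref{eq:flower}, the graphs that are not tame form a $2^{-\Omega(n)}$-fraction of the $L$-free graphs.

\subsection{Counting by weight}

For each tame graph fix such a partition and a maximum matching, and put $W=B\cup X$, $k=|W|\le K$, $V'_i=V_i\setminus W$ (these sets are independent), and $\Pi=\Pi_\theta(W)$. This pattern is $L$-free by Lemma~\ref{lem:seen}(a), but it need not be reduced, since $W$ may contain vertices of $X$.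

\begin{lemma}\label{lem:count}
For given partition, $W$ and $(F_j)$, the number of tame graphs is at most
\begin{equation}\label{eq:count}
2^{K^2+t(n-k,p)}\prod_j\Big(|F_j|^{|V'_j|}2^{\kappa n}\Big)\le2^{t(n,p)+\lambda(\Pi)n/p+\tau'n+O(1)},\qquad\tau'=p\kappa+pK\varepsilon .
\end{equation}
There are at most $p^nn^{O(1)}$ choices of the partition, $W$ and $(F_j)$.
\end{lemma}

\begin{proof}
The factors account for the edges inside $W$, the edges between the $V'_j$, and, by Lemma~\ref{lem:seen}(c), the edges between $W$ and the $V'_j$. By (G2), $\sum_j|V'_j|\log|F_j|\le\frac np\sum_j\log|F_j|+pK\varepsilon n$, and $t(n-k,p)=t(n,p)-(1-\frac1p)kn+O(1)$. The last statement is clear since $k\le K$.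
\end{proof}

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:criterion}(c)]
Since $\lambda(\Pi)\le\Lambda(L)$, Lemma~\ref{lem:count} shows that there are at most $2^{t(n,p)+n\log p+\Lambda(L)n/p+\tau'n+O(\log n)}$ tame graphs, and by the above the other $L$-free graphs are a $2^{-\Omega(n)}$-fraction. The constant $K$ depends only on $p$ and $s$, while $\theta$ and $\varepsilon$ may be taken as small as we like, so $\tau'$ can be made arbitrarily small. Together with the lower bound of Section~\ref{sec:lower} this proves (c).
\end{proof}

\section{Structure when no other pattern competes}\label{sec:a}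

The idea is this. By Lemma~\ref{lem:count} only tame graphs whose pattern has weight at least $s-1$ matter. Under the assumption of (a), the equality case of Lemma~\ref{lem:reduce} shows that such a pattern is that of $\mathcal A(n,p,s)$ with some disguised class vertices added. Putting these vertices back into their classes yields the desired $p$-coloring, except in few graphs.

\begin{proof}[Proof of Theorem~\ref{thm:criterion}(a)]
Assume that every reduced $L$-free pattern with $k\ge s$ has weight less than $s-1$. For tame graphs we use $W$, $k$, $V'_i$, $F_j$, $\Pi$ as in the preceding subsection. We show that all but a $2^{-\Omega(n)}$-fraction of the $L$-free graphs are in $\mathcal A(n,p,s)$; all numbers are compared with \eqref{eq:flower}.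

\medskip\noindent\emph{Only weight at least $s-1$ matters.} If $\lambda(\Pi)<s-1$, then $\lambda(\Pi)\le s-1-g$, and since $\tau'\le g/(8p)$, Lemma~\ref{lem:count} shows that such tame graphs form a $2^{-\Omega(n)}$-fraction. So let $G$ be tame with $\lambda(\Pi)\ge s-1$.

\medskip\noindent\emph{The pattern is determined.} Apply Lemma~\ref{lem:reduce} repeatedly, removing each time a vertex $w$ with $w\notin\bigcup F_{i(w)}$ for the current families and some index $i(w)$, until we reach a reduced $L$-free pattern $\Pi^*$ on $W^*\subseteq W$. Then
\[
s-1\le\lambda(\Pi)\le\lambda(\Pi^*)\le|W^*| .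
\]
If $|W^*|\ge s$, then $\lambda(\Pi^*)<s-1$ by assumption, a contradiction. So $|W^*|=s-1$ and equality holds everywhere. Hence $\lambda(\Pi^*)=|W^*|$, which means that all families of $\Pi^*$ are $2^{W^*}$, and equality holds in each application of Lemma~\ref{lem:reduce}. When $w$ is restored, the family with index $i(w)$ does not change, and every other family is doubled by adding $w$ freely. With $D_j=\{w\in W\setminus W^*:i(w)=j\}$ we obtain
\[
F_j=2^{W\setminus D_j}\quad(1\le j\le p),\qquad\lambda(\Pi)=s-1 .
\]
So the vertices of $D_j$ are invisible from almost all of class $j$ and should belong to it. (They need not be in $V_j$.) Put $U_j=V'_j\cup D_j$. These sets partition $[n]\setminus W^*$. If all of them are independent, then $G-W^*$ is $p$-colorable and $G\in\mathcal A(n,p,s)$. We show that this is so outside a $2^{-\Omega(n)}$-fraction.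

Suppose $uv$ is an edge inside $U_i$. As $V'_i$ is independent, we may assume $v\in D_i$.

\medskip\noindent\emph{Case 1: $u\in D_i$.} This is impossible. For $j\ne i$ the set $T=W^*\cup\{u,v\}$ is disjoint from $D_j$, so $T\in F_j$. For $w\in W^*$ we have $\{w\}\in F_i$. In $R_t(\Pi)$, $t\ge\ell$, consider the edge $uv$ and the edges $wz_w$ with $z_w\in Y_{i,\{w\}}$, $w\in W^*$. These are $s$ independent edges. Their ends are joined to all of $Y_{j,T}$ for every $j\ne i$: $u$, $v$ and $w$ because they are in $T$, and $z_w$ because it lies in class $i$. With $A_j=Y_{j,T}$ for $j\ne i$ and $A_i=Y_{i,\emptyset}$, Lemma~\ref{lem:match} gives $L\subseteq R_t(\Pi)$, a contradiction, since $\Pi$ is $L$-free.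

\medskip\noindent\emph{Case 2: $u\in V'_i$.} Let $N_j$ be the set of vertices of $V'_j$ adjacent to all of $W^*\cup\{u,v\}$. Suppose first that $|N_j|\ge\theta n$ for all $j\ne i$. The sets $N_j$ $(j\ne i)$, $Z_{i,\{w\}}\setminus\{u\}$ $(w\in W^*)$ and $Z_{i,\emptyset}\setminus\{u\}$ are disjoint and have at least $\theta n/2$ elements, because $\{w\},\emptyset\in F_i$. Their number is $p+s-1=p+|W^*|\le p+K\le J$. Lemma~\ref{lem:embed} gives $\ell$-subsets $N'_j$, $Z'_{i,\{w\}}$, $Z'_{i,\emptyset}$. Consider the edges $uv$ and $wz_w$ with $z_w\in Z'_{i,\{w\}}$. These are $s$ independent edges whose ends are joined to all of every $N'_j$: $u$, $v$, $w$ by the definition of $N_j$, and $z_w$ by Lemma~\ref{lem:embed}. Lemma~\ref{lem:match}, with $A_j=N'_j$ for $j\ne i$ and $A_i=Z'_{i,\emptyset}$, gives $L\subseteq G$, a contradiction.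

So $|N_j|<\theta n$ for some $j\ne i$. We count these graphs for fixed partition, $W$, $(F_a)$, $W^*$, $(D_a)$, $u$, $v$, $j$; there are $p^nn^{O(1)}$ choices of these data. We count as in \eqref{eq:count}, except for the edges from $W\cup\{u\}$ to $V'_j$. In \eqref{eq:count} the edges from $W$ to $V'_j$ were counted by $|F_j|^{|V'_j|}2^{\kappa n}=2^{(k-|D_j|)|V'_j|}2^{\kappa n}$, and the edges from $u$ to $V'_j$, being cross edges between $V'_i$ and $V'_j$, by $2^{|V'_j|}$. Now, since $|N_j|<\theta n$, the traces on the $(s+1)$-set $W^*\cup\{u,v\}$ admit at most
\[
2^{h(\theta)n}(2^{s+1}-1)^{|V'_j|}=2^{h(\theta)n}2^{(s+1-c_*)|V'_j|}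
\]
choices. The set $W^*\cup\{v\}\subseteq W\setminus D_j$ has $s$ elements, so a vertex of $V'_j$ whose trace on $W$ is in $F_j$ has at most $2^{k-|D_j|-s}$ possible traces on the rest of $W$. As in the proof of Lemma~\ref{lem:seen}(c), the traces on the rest of $W$ therefore admit at most $2^{(k-|D_j|-s)|V'_j|}2^{\kappa n}$ choices. Altogether the previous bound is multiplied by
\[
2^{h(\theta)n-c_*|V'_j|}\le2^{h(\theta)n-c_*n/(2p)} .
\]
So there are at most
\[
p^nn^{O(1)}\,2^{t(n,p)+(s-1)n/p+\tau'n+h(\theta)n-c_*n/(2p)}
\]
such graphs. As $\tau'+h(\theta)\le c_*/(8p)$, this is a $2^{-\Omega(n)}$-fraction by \eqref{eq:flower}.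
\end{proof}

This completes the proof of Theorem~\ref{thm:criterion}. Note where the hypotheses were used: (H2) enters only through Lemma~\ref{lem:match}, and (H3) only through the fact that $\mathcal A(n,p,s)$ consists of $L$-free graphs, which gives \eqref{eq:flower}.

\section{When the answer is yes}

\begin{proof}[Proof of Theorem~\ref{thm:ps}(i)]
By Lemma~\ref{lem:hyp} we may assume $(\mathrm H_{p,s})$.

\emph{The case $s=1$, $p\ge2$.} By Lemma~\ref{lem:avoid} there is no reduced $L$-free pattern with $k\ge1$, so Theorem~\ref{thm:criterion}(a) applies. (This is the Pr\"omel--Steger theorem.)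

\emph{The case $p=1$.} By (H2), $L$ is contained in a matching of $s$ edges plus isolated vertices, and by (H3) it has no fewer than $s$ edges. So $L$ consists of $s$ independent edges and isolated vertices, and for $n\ge\ell$ a graph on $[n]$ is $L$-free if and only if it does not contain $s$ independent edges. A graph is in $\mathcal A(n,1,s)$ if and only if the deletion of some $s-1$ vertices leaves no edge.

Let $G$ be $L$-free and let $D$ be the set of vertices of degree at least $2s$. If $|D|\ge s$, choose $s$ vertices of $D$ and, one after the other, distinct partners for them outside the chosen set. Each time at most $(s-1)+(s-1)<2s$ vertices must be avoided, so we obtain $s$ independent edges, a contradiction. So $|D|\le s-1$.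

If $|D|=s-1$ and $G-D$ has an edge $uv$, choose partners for the vertices of $D$ in the same way, avoiding also $u$ and $v$; at most $2+(s-2)+(s-2)<2s$ vertices must be avoided each time. Again we get $s$ independent edges. So $|D|=s-1$ implies that $G-D$ has no edge, and $G\in\mathcal A(n,1,s)$.

There remain the graphs with $|D|\le s-2$, which exist only for $s\ge2$. All edges of $G$ meet the vertex set of a maximal matching, which has at most $2s-2$ vertices. At most $s-2$ of these have degree $2s$ or more, and a vertex of degree less than $2s$ has $n^{O(1)}$ possible neighborhoods. So there are at most $n^{O(1)}2^{(s-2)n}$ such graphs. On the other hand $|\mathcal A(n,1,s)|\ge2^{(s-1)(n-s+1)}$, and all graphs in $\mathcal A(n,1,s)$ are $L$-free.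
\end{proof}

Together with Section~\ref{sec:constr} this proves Theorem~\ref{thm:ps}: triangle-free counterexamples exist exactly for $p\ge2$, $s\ge2$. We close with a condition on $L$ under which the answer is positive for every $s$.

\begin{corollary}\label{cor:yes}
Let $p\ge2$ and let $L$ satisfy $(\mathrm H_{p,s})$. If there is $U\subseteq V(L)$, $|U|=s$, such that $L-U$ is $p$-colorable and the vertices of $U$ are pairwise at distance at least $3$ in $L$, then almost all $L$-free graphs are in $\mathcal A(n,p,s)$.
\end{corollary}

\begin{proof}
We show that no reduced pattern $\Pi$ with $k\ge s$ is $L$-free; then Theorem~\ref{thm:criterion}(a) applies vacuously. Fix a proper $p$-coloring of $L-U$ and map $U$ injectively into $W$. The set $U$ is independent, so no edges of $Q$ are needed. A vertex of color $i$ adjacent to some $u\in U$ has no other neighbor in $U$, because the distances in $U$ are at least $3$. Map it into some $Y_{i,S}$ with $S$ containing the image of $u$; such an $S\in F_i$ exists since the pattern is reduced. Map the other vertices of color $i$ into any $Y_{i,S}$. With $t=\ell$ this can be done injectively,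 and it embeds $L$ into $R_\ell(\Pi)$.
\end{proof}

\begin{example}
Let $\chi(H)=p+1\ge3$, let $e$ be an edge of $H$ with $\chi(H-e)=p$, and let $L=sH$ be the disjoint union of $s$ copies of $H$. In a $p$-coloring of $H-e$ the ends of $e$ have the same color. Permuting colors, we may use color $1$ for them in each copy, so $M_{2s}\in\mathcal M(L)$. Deleting $s-1$ vertices of $L$ leaves a copy of $H$, so $(\mathrm H_{p,s})$ holds. Let $U$ consist of one end of $e$ in each copy. Then $L-U$ is $p$-colorable and the vertices of $U$ lie in different components, so Corollary~\ref{cor:yes} applies.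
\end{example}

\begin{thebibliography}{9}

\bibitem{bms}
Balogh, Morris and Samotij,
J. AMS \textbf{28} (2015).

\bibitem{octa}
\emph{The Fine Structure Of Octahedron-Free Graphs},
\url{http://www.math-inst.hu/~miki/BalBolloSimOcta.pdf}.

\bibitem{saxton}
Saxton and Thomason,
\emph{Hypergraph containers},
Invent. Math. \textbf{201} (2015).

\bibitem{simonovits}
Simonovits,
\emph{Extremal graph problems with symmetrical extremal graphs. Additional chromatic conditions},
Discrete Math. \textbf{7} (1974), 349--376.

\end{thebibliography}

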